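
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Adjunction spaces of stratifiable absolute neighborhood retracts}


\begin{abstract}
Let $X$ and $Y$ be stratifiable spaces, $A$ a closed subset of $X$ and $f:A\to Y$ a map. We prove that if $X$, $A$ and $Y$ are absolute neighborhood retracts for the class of stratifiable spaces, then so is the adjunction space $X\cup_fY$. This answers a question posed in \cite{problem}. We also show that, when $X$ and $A$ are absolute neighborhood retracts, the condition on $Y$ is necessary; we prove the corresponding equivalence for absolute retracts; and we show that the hypothesis on $A$ cannot be omitted. The proof constructs a neighborhood retraction by averaging in spaces of formal convex combinations, at a scale that tends to $0$ as one approaches the adjunction space.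
\end{abstract}

\section{Introduction}

All spaces are topological spaces, all maps are continuous, and $I=[0,1]$.

\begin{definition}
A $T_1$ space $X$ is \emph{stratifiable} if to each open $U\subseteq X$ one can assign a sequence $(U_n)_{n\in\mathbb N}$ of open subsets of $X$ such that
(i) $\overline{U_n}\subseteq U$ for every $n$,
(ii) $\bigcup_nU_n=U$, and
(iii) $U_n\subseteq V_n$ for every $n$ whenever $U\subseteq V$ are open.
\end{definition}

In a metric space one may take $U_n=\{x:d(x,X\setminus U)>1/n\}$ for $n\ge1$ (and $U_n=X$ if $U=X$). A stratification thus keeps, of a metric, only a discrete form of the distance to the complement of an open set, together with its monotonicity in the set.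

\begin{definition}
A stratifiable space $X$ is an \emph{ANR(stratifiable)}, in this paper simply an \emph{ANR}, if whenever $X$ is embedded as a closed subset of a stratifiable space $Z$, it is a retract of some open neighborhood of it in $Z$. It is an \emph{AR} if it is nonempty and is a retract of every stratifiable space that contains it as a closed subset.
\end{definition}

For a closed $A\subseteq X$ and a map $f:A\to Y$, the adjunction space $X\cup_fY$ is the quotient of the disjoint union $X\sqcup Y$ by the equivalence relation generated by $a\sim f(a)$, $a\in A$.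

Gluing can destroy metrizability. Let $X=\mathbb N\times[0,1]$, $A=\mathbb N\times\{0\}$, and let $Y$ be a point. All three are metrizable, but $X\cup_fY$ is not first countable: if $O_1,O_2,\dots$ are neighborhoods of the vertex, choose a point $x_k\in O_k$ other than the vertex on the $k$-th segment; the complement of $\{x_1,x_2,\dots\}$ is a neighborhood of the vertex that contains no $O_k$. Stratifiable spaces behave better, since the adjunction space of two stratifiable spaces is stratifiable (Borges \cite{borges}). For metrizable spaces it is known that if $X$, $A$ and $Y$ are ANR(metric)'s, then $X\cup_fY$ is an ANR(metric) provided it is metrizable. So it is natural to ask for the same statement, without a proviso, in the stratifiable class; this question was posed in \cite{problem}. The answer is yes.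

\begin{theorem}\label{thm:main}
Let $X,Y$ be stratifiable spaces, $A\subseteq X$ closed, $f:A\to Y$ a map. If $X$, $A$ and $Y$ are ANR's, then $W=X\cup_fY$ is an ANR.
\end{theorem}

\begin{theorem}\label{thm:compl}
Let $X,Y$ be stratifiable spaces, $A\subseteq X$ closed, $f:A\to Y$ a map, and $W=X\cup_fY$.
\begin{enumerate}
\item[(a)] If $X$ and $A$ are ANR's, then $W$ is an ANR if and only if $Y$ is an ANR.
\item[(b)] If $X$ and $A\ne\emptyset$ are AR's, then $W$ is an AR if and only if $Y$ is an AR.
\item[(c)] In Theorem~\ref{thm:main} the hypothesis that $A$ is an ANR cannot be omitted. Also, $A$, $Y$ and $W$ being ANR's does not imply that $X$ is an ANR.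
\end{enumerate}
\end{theorem}

The hypothesis on $X$ in Theorem~\ref{thm:main} cannot be omitted either: if $Y=A$ is a point of $X$ and $f=\mathrm{id}$, then $W=X$.

\paragraph{Where the difficulty lies.}
Let $W$ be closed in a stratifiable space $Z$, and let $z\in Z$ be close to $W$. To build a retraction, one would like to choose finitely many points $x_j\in W$ close to $z$, with weights $p_j(z)$, and to average them. If the $x_j$ lie in $X\setminus A$, one can use averaging in the ANR $X$; if they lie in or near $Y$, one can push them into $Y$ and average there. The two procedures must be matched near $Y$, and there is an obstacle: \emph{points of $X$ that are close in $W$ need not be close in $X$}. When $[0,1]$ is closed up to a circle, a point near $0$ and a point near $1$ become close, but their midpoint in $[0,1]$ is near $\frac12$.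

The remedy is a scale $t>0$ attached to $z$. Let $u\ge0$ be a function on $W$ that vanishes exactly on $Y$. At scale $t$, points with $u(x)$ much smaller than $t$ are treated as points of $Y$, and points with $u(x)$ much larger than $t$ as points of $X$. For a \emph{fixed} $t$ the $x_j$ with $u(x_j)\approx t$ stay away from $Y$, in the open subspace $X\setminus A$ of $W$, and there closeness in $W$ does imply closeness in $X$. Since this can be arranged for every $t>0$, one can let $t=\lambda(z)$ tend to $0$ as $z$ tends to $W$, sufficiently slowly.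

Section~\ref{sec:strat} recalls what is needed about stratifiable spaces. Section~\ref{sec:circle} carries out the construction for the circle, where nothing but the scale is needed. Section~\ref{sec:F} provides the space of formal convex combinations in which the averages are formed. Theorem~\ref{thm:main} is proved in Sections~\ref{sec:data} and~\ref{sec:retraction}, and Theorem~\ref{thm:compl} in Section~\ref{sec:compl}.

\section{Stratifiable spaces}\label{sec:strat}

\subsection{Standard facts}

The following facts can be found in Ceder \cite{ceder} and Borges \cite{borges}. Stratifiable spaces are paracompact Hausdorff and perfectly normal (normal, and every closed set is a $G_\delta$). Hence every closed set is the zero set of a map into $I$, and for disjoint closed sets $B,C$ there is a map $u$ into $I$ with $u^{-1}(0)=B$, $u^{-1}(1)=C$. Metrizable spaces, subspaces of stratifiable spaces, and finite products of stratifiable spaces are stratifiable. Adjunction spaces of stratifiable spaces are stratifiable.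

In a paracompact Hausdorff space every open cover $\{O_i\}$ has a partition of unity $\{p_i\}$ with $\operatorname{supp}p_i\subseteq O_i$ whose supports (which are closed sets) form a locally finite family; we call it a \emph{locally finite partition of unity}. Also, every open cover $\mathcal O$ has an open \emph{star refinement}: an open cover $\mathcal O'$ such that for each $O'\in\mathcal O'$ the union of the members of $\mathcal O'$ that meet $O'$ lies in a member of $\mathcal O$. In particular each star $\mathrm{St}(x,\mathcal O')=\bigcup\{O'\in\mathcal O':x\in O'\}$ lies in a member of $\mathcal O$.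

Two elementary facts are used all the time.
\begin{itemize}
\item \emph{Tube lemma.} If $C$ is compact and $P\subseteq S\times C$ is open, then $\{s\in S:\{s\}\times C\subseteq P\}$ is open in $S$.
\item \emph{Pasting.} A function that is continuous on each of finitely many closed sets covering a space is continuous.
\end{itemize}

We may and do assume $U_n\subseteq U_{n+1}$ in a stratification: replace $U_n$ by $\bigcup_{k\le n}U_k$.

\begin{lemma}[Extension property]\label{lem:ane}
Let $X$ be an ANR, $C$ a closed subset of a stratifiable space $Z$, and $h:C\to X$ a map. Then $h$ extends to a map into $X$ from an open neighborhood of $C$ in $Z$. If $X$ is an AR, then $h$ extends over $Z$.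
\end{lemma}

\begin{proof}
The space $Z\cup_hX$ is stratifiable and contains $X$ as a closed subspace. So there is a retraction $r:O\to X$ of an open $O\supseteq X$. Let $p:Z\to Z\cup_hX$ be the natural map. Then $p^{-1}(O)$ is an open neighborhood of $C$, and $r\circ p$ extends $h$ over it. If $X$ is an AR, we can take $O=Z\cup_hX$.
\end{proof}

\subsection{Neighborhood assignments}

For the construction it is convenient to express stratifiability by neighborhoods of points that play the role of balls.

\begin{lemma}\label{lem:g}
A $T_1$ space $X$ is stratifiable if and only if there are open sets $g(n,x)\ni x$ $(x\in X$, $n\ge0)$, decreasing in $n$, such that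
\begin{enumerate}
\item[\textup{(G)}] if $x\in V$ and $V$ is open, there are $n_0$ and an open $V'\ni x$ with $V'\cap g(n_0,w)=\emptyset$ for all $w\notin V$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $X$ be stratifiable. Put $g(n,x)=X\setminus\overline{(X\setminus\{x\})_n}$. This is an open set, it contains $x$ by (i), and it decreases in $n$. If $w\notin V$, then $V\subseteq X\setminus\{w\}$, so $V_n\subseteq(X\setminus\{w\})_n$ and $V_n\cap g(n,w)=\emptyset$. Given $x\in V$, choose $n_0$ with $x\in V_{n_0}$ and let $V'=V_{n_0}$.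

Conversely, given $g$, put $U_n=X\setminus\overline{\bigcup_{w\notin U}g(n,w)}$. This is open and monotone in $U$. The set $X\setminus\bigcup_{w\notin U}g(n,w)$ is closed, contains $U_n$ and is contained in $U$; so $\overline{U_n}\subseteq U$. By (G), every $x\in U$ lies in some $U_n$.
\end{proof}

In a metric space the balls $g(n,x)=B(x,\frac1{n+1})$ satisfy (G). It is useful to read (G) as a statement about centers: \emph{if a set $g(n_0,w)$ contains some point of $V'$, then its center $w$ lies in $V$.} If (G) holds with $n_0$, it holds with every $n\ge n_0$ in place of $n_0$, and (G) passes to all smaller families $x\in g'(n,x)\subseteq g(n,x)$ of open sets decreasing in $n$. The range of $n$ may start at any integer.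

\begin{lemma}[Monotone normality]\label{lem:mn}
In a stratifiable space $Z$ one can assign to each open $V$ and each $x\in V$ an open set $H(x,V)$ with $x\in H(x,V)\subseteq V$ such that $H(x,V)\cap H(z,U)\ne\emptyset$ implies $x\in U$ or $z\in V$.
\end{lemma}

\begin{proof}
Let $n(x,V)=\min\{n:x\in V_n\}$ and $H(x,V)=V_n\setminus\overline{(Z\setminus\{x\})_n}$ with $n=n(x,V)$. Suppose that $y\in H(x,V)\cap H(z,U)$, $x\notin U$ and $z\notin V$. By symmetry we may assume $n=n(x,V)\le m=n(z,U)$. As $V\subseteq Z\setminus\{z\}$, we get $y\in V_n\subseteq(Z\setminus\{z\})_n\subseteq(Z\setminus\{z\})_m$, contrary to $y\in H(z,U)$.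
\end{proof}

The next lemma supplies, for $z$ near a closed set $W$, the finitely many nearby points of $W$ and their weights.

\begin{lemma}\label{lem:dug}
Let $W\ne\emptyset$ be closed in a stratifiable space $Z$. There are a locally finite partition of unity $\{p_j\}$ on $Z\setminus W$ and points $x_j\in W$ such that
\begin{enumerate}
\item[\textup{(S)}] for $w\in W$ and every open $V\ni w$ in $W$ there is an open $M\ni w$ in $Z$ such that $z\in M\setminus W$ and $p_j(z)>0$ imply $x_j\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}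
Let $U=Z\setminus W$ and let $g$ be as in Lemma~\ref{lem:g} for $Z$. For $z\in U$ let $N(z)$ be the largest $n\ge1$ with $z\in\bigcup_{a\in W}g(n,a)$, or $0$ if there is none; by (G), applied to $z\in U$, the number $N(z)$ is finite. Choose $a(z)\in W$ with $z\in g(N(z),a(z))$ if $N(z)\ge1$, and arbitrarily otherwise. Since $U$ is paracompact, there is a locally finite partition of unity $\{p_z\}_{z\in U}$ on $U$ with $\operatorname{supp}p_z\subseteq H(z,U)$. Let $x_z=a(z)$.

To prove (S), let $V$ be open in $Z$ and $w\in W\cap V$; we find $M$ for the open subset $V\cap W$ of $W$. Take $n_0\ge1$ and $V_1\ni w$ from (G), with $V_1\cap g(n_0,b)=\emptyset$ for $b\notin V$, and put $V_2=V_1\cap g(n_0,w)$. If $z\in V_2\setminus W$, then $N(z)\ge n_0$ because $z\in g(n_0,w)$; so $z\in g(n_0,a(z))\cap V_1$, and $a(z)\in V$. Let $M=H(w,V_2)$. If $z'\in M\setminus W$ and $p_z(z')>0$, then $z'\in H(w,V_2)\cap H(z,U)$. Since $w\notin U$, Lemma~\ref{lem:mn} gives $z\in V_2$, and hence $x_z=a(z)\in V$.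
\end{proof}

\subsection{Choice of a scale}

The next lemma makes precise that the scale may tend to $0$ slowly: a condition on $(z,t)$ that holds near $(w,t)$ for every $w\in W$ and every $t$ can be satisfied along the graph of a positive function that vanishes on $W$.

\begin{lemma}\label{lem:scale}
Let $W$ be closed in a stratifiable space $Z$, and let $\mathcal O\subseteq Z\times(0,\frac14]$ be an open set that contains $W\times(0,\frac14]$. There are an open $G\supseteq W$ in $Z$ and a continuous $\lambda:Z\to[0,\frac14]$ such that $\lambda=0$ on $W$ and, for all $z\in G\setminus W$, $\lambda(z)>0$ and $(z,\lambda(z))\in\mathcal O$.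
\end{lemma}

\begin{proof}
By the tube lemma $E_n=\{z:\{z\}\times[2^{-n},\frac14]\subseteq\mathcal O\}$, $n\ge2$, is an open set; it contains $W$. Write $W=\bigcap_{n\ge2}Q_n$ with $Q_n$ open. Put $G_2=E_3\cap Q_2$ and, by normality, choose inductively open sets $G_{n+1}$ with
\[
W\subseteq G_{n+1}\subseteq\overline{G_{n+1}}\subseteq G_n\cap E_{n+2}\cap Q_{n+1}.
\]
Then $\bigcap_nG_n=W$ and $G_n\subseteq E_{n+1}$. Choose continuous $\lambda_n:Z\to I$ with $\lambda_n=0$ on $\overline{G_{n+1}}$ and $\lambda_n=1$ on $Z\setminus G_n$. Put $\lambda=\sum_{n\ge2}2^{-n-1}\lambda_n$ and $G=G_2$. The series converges uniformly, so $\lambda$ is continuous, and $0\le\lambda\le\frac14$. Clearly $\lambda=0$ on $W$. Each $z\in G\setminus W$ lies in $G_n\setminus G_{n+1}$ for some $n\ge2$. Then $\lambda_k(z)=0$ for $k<n$ and $\lambda_k(z)=1$ for $k>n$, so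
\[
\lambda(z)=2^{-n-1}\lambda_n(z)+2^{-n-1}\in[2^{-n-1},2^{-n}].
\]
Since $z\in E_{n+1}$, it follows that $(z,\lambda(z))\in\mathcal O$.
\end{proof}

\section{The smallest case: closing up an interval}\label{sec:circle}

Let $X=[0,1]$, $A=\{0,1\}$ and $Y=\{y\}$, so that $W$ is a circle; let $q:X\to W$ be the quotient map, and regard $(0,1)$ as the subset $W\setminus\{y\}$ of $W$. Let $W$ be closed in a stratifiable space $Z$ and take $p_j,x_j$ from Lemma~\ref{lem:dug}. For $z\in Z\setminus W$ let $J(z)=\{j:p_j(z)>0\}$, a finite nonempty set. We construct a neighborhood retraction by the method of the general proof.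

Put $u(x)=2\min\{x,1-x\}$ for $x\in X$ and $u(y)=0$. For $x\ne\frac12$ let $D_s(x)$, $0\le s\le1$, move $x$ linearly to the nearest endpoint:
\[
D_s(x)=(1-s)x\quad(x<\tfrac12),\qquad D_s(x)=1-(1-s)(1-x)\quad(x>\tfrac12),
\]
and let $D_0(\frac12)=\frac12$. For $t\in(0,\frac14]$ put
\[
s(w,t)=\min\{u(w)/t,4\},\qquad \bar s(z,t)=\sum_jp_j(z)s(x_j,t),
\]
and let $\beta(s)=1$ for $s\le2$, $\beta(s)=3-s$ for $2\le s\le3$, $\beta(s)=0$ for $s\ge3$. Write $s_j=s(x_j,t)$, $\bar s=\bar s(z,t)$ and $\beta=\beta(\bar s)$. Consider the following conditions on $(z,t)$, where $z\in Z\setminus W$: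
\begin{enumerate}
\item[(d1)] $|s_j-s_{j'}|<\frac14$ for $j,j'\in J(z)$;
\item[(d2)] if $\bar s\ge1$, then $|D_\beta x_j-D_\beta x_{j'}|<t$ for $j,j'\in J(z)$.
\end{enumerate}
Given (d1), condition (d2) makes sense. If $\bar s\ge1$, then $s_j>\frac34$ for $j\in J(z)$, so $x_j\ne y$. If moreover $\beta>0$, then $\bar s<3$, $s_j<\frac{13}4$ and $u(x_j)=s_jt<1$, so $x_j\ne\frac12$.

\emph{Each $(w_*,t_*)\in W\times(0,\frac14]$ has a neighborhood in $Z\times(0,\frac14]$ in which \textup{(d1)} and \textup{(d2)} hold whenever $z\notin W$.} Let $s_*=s(w_*,t_*)$. By (S), when $(z,t)$ is close to $(w_*,t_*)$ all $x_j$ with $j\in J(z)$ are close to $w_*$ in $W$, and all $s_j$, hence also $\bar s$, are close to $s_*$. So (d1) holds. If $s_*<1-\frac1{16}$, then $\bar s<1$ and (d2) is void. Otherwise $w_*\in(0,1)$, and the $x_j$ are close to $w_*$ \emph{in $X$}. If $s_*>3+\frac1{16}$, then $\beta=0$ and $D_\beta x_j=x_j$. If $s_*\le3+\frac1{16}$, then $u(w_*)<1$, $w_*\ne\frac12$, and all $D_\beta x_j$ are close to $D_{\beta(s_*)}w_*$. In both cases (d2) holds.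

Lemma~\ref{lem:scale} now gives $G$ and $\lambda$ such that (d1) and (d2) hold at $(z,\lambda(z))$ for $z\in G\setminus W$. With $t=\lambda(z)$, put $\rho(z)=z$ for $z\in W$ and, for $z\in G\setminus W$,
\[
\rho(z)=q\Bigl(\sum_{j\in J(z)}p_j(z)D_\beta x_j\Bigr)\ \text{ if }\bar s\ge2,\qquad \rho(z)=y\ \text{ if }\bar s\le2 .
\]
When $1\le\bar s\le2$, the points $D_1x_j$, $j\in J(z)$, lie in $\{0,1\}$ and at distance less than $t\le\frac14$ from each other. So they coincide, and the first formula also gives $y$. Hence $\rho$ is well defined and continuous on $G\setminus W$ (terms with $x_j=y$ vanish on $\{\bar s\ge2\}$, and if $x_j=\frac12$ then $\beta=0$ wherever $p_j>0$).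

Let $z\to w_*\in(0,1)$, $z\notin W$. Then $x_j\to w_*$ and $\lambda(z)\to0$, so eventually $s_j=\bar s=4$, $\beta=0$, and $\rho(z)=q(\sum p_jx_j)\to w_*$. Let $z\to y$, $z\notin W$. If $\bar s\ge2$, pick any $j\in J(z)$. The point $D_\beta x_j$ is no farther from $A$ than $x_j$, and by (d2) the average is within $t$ of it. So the average has distance at most $\frac12u(x_j)+t$ from $A$, and $t<\frac43u(x_j)$. As $u(x_j)\to0$, we get $\rho(z)\to y$. So $\rho$ is a retraction of $G$ onto $W$.

In general four things have to be supplied.
\begin{enumerate}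
\item There are no averages in $X$, $A$, $Y$. We form them in spaces $F(X)$, $F(A)$, $F(Y)$ of formal convex combinations, and return by neighborhood retractions $R_X,R_A,R_Y$.
\item The set $A$ is not discrete, so averages of points of $A$ occur, and $fR_A$ and $R_Yf_*$ are different maps from a part of $F(A)$ to $Y$. They are joined by a homotopy $\Theta$, which is inserted in the range $1\le\bar s\le2$.
\item The space $Y$ is not a point; for $\bar s\le1$ we average in $Y$.
\item There is no metric on $X$ with which to state (d2). This is treated in Section~\ref{subsec:blur}.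
\end{enumerate}

\section{Formal convex combinations}\label{sec:F}

The space of this section goes back to Cauty \cite{cauty}; what we need about it is proved here. For a stratifiable $X$ let $F(X)$ be the set of functions $\xi:X\to[0,1]$ with finite support and $\sum_x\xi(x)=1$. Points of $X$ are identified with Dirac masses, so that $\xi=\sum_x\xi(x)\,x$. For $B\subseteq X$ write
\[
\xi(B)=\sum_{x\in B}\xi(x),\qquad F(B)=\{\xi:\operatorname{supp}\xi\subseteq B\},
\]
and let $\Delta_S=F(S)$ for finite $S$, with its Euclidean topology. Call $M\subseteq F(X)$ \emph{CW-open} if $M\cap\Delta_S$ is open in $\Delta_S$ for all finite $S$.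

The topology of all CW-open sets is not suitable: $\{\zeta:\zeta(x)>\frac12\}$ is CW-open and contains no point of $X$ but $x$, so $X$ would become discrete. We want $X$ to keep its topology, and we want averages of points near $x$ to be near $x$. So we call $M$ \emph{basic} if
\begin{enumerate}
\item[(B1)] $M$ is CW-open,
\item[(B2)] its \emph{trace} $M\cap X$ is open in $X$, and
\item[(B3)] $F(M\cap X)\subseteq M$.
\end{enumerate}
Finite intersections of basic sets are basic, and $F(X)$ is basic. We give $F(X)$ the topology that has the basic sets as a base. Two kinds of basic sets occur often: CW-open sets that contain no point of $X$ (since $F(\emptyset)=\emptyset$), and the sets $\{\zeta:\zeta(V)>c\}$ for $V\subseteq X$ open and $0\le c<1$, which have trace $V$.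

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] $X$, with its own topology, is a closed subspace of $F(X)$.
\item[(b)] If $N$ is open in $F(X)$ and $x\in N\cap X$, there is an open $V\ni x$ in $X$ with $F(V)\subseteq N$.
\item[(c)] A map into $F(X)$ that locally takes its values in a single $\Delta_S$ ($S$ finite) with continuous coordinates is continuous.
\item[(d)] If $A\subseteq X$ is closed, then $F(A)$ is closed in $F(X)$, and its own topology is the subspace topology. If $f:A\to Y$ is a map into a stratifiable space, the pushforward $f_*:F(A)\to F(Y)$, $(f_*\xi)(y)=\xi(f^{-1}(y))$, is continuous.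
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Traces of basic sets are open in $X$, and every open $V\subseteq X$ is the trace of $\{\zeta:\zeta(V)>0\}$. The set $F(X)\setminus X$ is CW-open, as $X\cap\Delta_S=S$ is finite, and contains no point of $X$; so it is basic.

(b) Take a basic $M$ with $x\in M\subseteq N$ and let $V=M\cap X$; use (B3).

(c) By (B1) the inclusions $\Delta_S\to F(X)$ are continuous.

(d) The set $F(X)\setminus F(A)=\{\zeta:\zeta(X\setminus A)>0\}$ is basic. If $M$ is basic in $F(X)$, then $M\cap F(A)$ is basic in $F(A)$. Conversely, let $M$ be basic in $F(A)$ and put $\hat M=M\cup(F(X)\setminus F(A))$, so that $\hat M\cap F(A)=M$. We check that $\hat M$ is basic in $F(X)$. The set $\Delta_S\setminus\hat M=\Delta_{S\cap A}\setminus M$ is closed in $\Delta_S$. The set $X\setminus\hat M=A\setminus M$ is closed in $A$, hence in $X$. Finally let $\xi\in F(\hat M\cap X)$. If $\xi\notin F(A)$, then $\xi\in\hat M$; otherwise $\operatorname{supp}\xi\subseteq M\cap A$ and $\xi\in F(M\cap A)\subseteq M$. So the two topologies on $F(A)$ agree.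

Let $M$ be basic in $F(Y)$. Then $f_*^{-1}(M)$ is CW-open, because $f_*:\Delta_S\to\Delta_{f(S)}$ is the restriction of a linear map; its trace $f^{-1}(M\cap Y)$ is open in $A$; and $f_*$ maps $F(f^{-1}(M\cap Y))$ into $F(M\cap Y)\subseteq M$. So $f_*^{-1}(M)$ is basic.
\end{proof}

To obtain the retractions $R_X$ etc.\ from the definition of an ANR we need that $F(X)$ is stratifiable. By Lemma~\ref{lem:g} this calls for sets $G(n,\xi)$ such that, given an open $M\ni\eta$, membership of $\zeta\in G(n,\xi)$ for a $\zeta$ very close to $\eta$ forces $\xi\in M$. In our choice of $G$ (for $\xi\notin X$), $\zeta\in G(n,\xi)$ implies $\xi\le2\zeta$, and $\operatorname{supp}\xi$ may be smaller than $\operatorname{supp}\zeta$. So we describe small neighborhoods of $\eta$ by smallness conditions that pass from $\zeta$ to $\xi$ up to a factor $2$, namely by bounds $\min_T\zeta\le\delta_T$ for finite sets $T$. The next lemma shows that such bounds suffice to force membership in $M$; the $\delta_T$ are chosen by induction on $|T|$. For a finite $T\ne\emptyset$ write $\min_T\zeta=\min_{x\in T}\zeta(x)$.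

\begin{lemma}\label{lem:delta}
Let $M\subseteq F(X)$ be CW-open, let $\Gamma\subseteq F(X)$ be such that each $\Gamma\cap\Delta_S$ is closed in $\Delta_S$, and let $\mathcal S$ be a family of nonempty finite subsets of $X$ such that
\begin{equation}\label{eq:hered}
S\in\mathcal S,\ \zeta\in(\Gamma\cap\Delta_S)\setminus M,\ x\in S,\ \zeta(x)=0\ \Longrightarrow\ S\setminus\{x\}\in\mathcal S.
\end{equation}
Then there are numbers $\delta_S>0$ $(S\in\mathcal S)$ such that, for every $S\in\mathcal S$, each $\zeta\in\Gamma\cap\Delta_S$ with $\min_T\zeta\le\delta_T$ for all $T\in\mathcal S$, $T\subseteq S$, belongs to $M$. Moreover, $\{\zeta:\min_T\zeta<\delta_T/2\text{ for all }T\in\mathcal S\}$ is CW-open.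
\end{lemma}

\begin{proof}
We choose $\delta_S$ by induction on $|S|$. Let $\delta_T$ be chosen for all $T\in\mathcal S$ with $|T|<|S|$. The set
\[
B=\{\zeta\in\Gamma\cap\Delta_S:\min_T\zeta\le\delta_T\text{ for all }T\in\mathcal S,\ T\subsetneq S\}
\]
is compact, and so is $B\setminus M$. If $\zeta\in B\setminus M$, then $\min_S\zeta>0$: otherwise $\zeta(x)=0$ for some $x\in S$, so $S'=S\setminus\{x\}\in\mathcal S$ by \eqref{eq:hered}, and $\zeta\in\Gamma\cap\Delta_{S'}$ satisfies the conditions for all $T\in\mathcal S$, $T\subseteq S'$; by the choice of $\delta_{S'}$ we get $\zeta\in M$, a contradiction. So $\min_S$ is positive on the compact set $B\setminus M$, and we can choose $\delta_S>0$ smaller than all its values there. Then $\zeta\in B$ and $\min_S\zeta\le\delta_S$ imply $\zeta\in M$.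

For the last assertion, note that on $\Delta_S$ the conditions with $T\not\subseteq S$ hold automatically, since $\min_T\zeta=0$. Finitely many open conditions remain.
\end{proof}

\begin{proposition}\label{prop:Fstrat}
If $X$ is stratifiable, then $F(X)$ is stratifiable.
\end{proposition}

\begin{proof}
\emph{$F(X)$ is $T_1$.} Let $\eta\ne\xi$. If $\eta\notin X$, then $F(X)\setminus(X\cup\{\xi\})$ is a CW-open set without points of $X$, hence a basic neighborhood of $\eta$ missing $\xi$. If $\eta=x_0\in X$, take $x_1\in\operatorname{supp}\xi$ with $x_1\ne x_0$. The set $\{\zeta:\zeta(x_1)<\xi(x_1)\}$ has trace $X\setminus\{x_1\}$ and is basic; it contains $x_0$ and misses $\xi$.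

\emph{The neighborhood assignment.} Let $g$ be as in Lemma~\ref{lem:g} for $X$. For $\xi\notin X$ let $m(\xi)=\min_{\operatorname{supp}\xi}\xi$. For $n\ge1$ put
\begin{align*}
G(n,x)&=\bigl\{\zeta:\zeta(g(n,x))>1-\tfrac1{n+1}\bigr\}&&(x\in X),\\
G(n,\xi)&=\bigl\{\zeta:|\zeta(x)-\xi(x)|<\tfrac{m(\xi)}{n+1}\ \forall x\in\operatorname{supp}\xi,\ \ \zeta(X\setminus\operatorname{supp}\xi)<\tfrac{m(\xi)}{n+1}\bigr\}&&(\xi\notin X).
\end{align*}
If $\xi\notin X$, $\zeta\in G(n,\xi)$ and $x\in\operatorname{supp}\xi$, then $\zeta(x)>\xi(x)-\frac12m(\xi)\ge\frac12\xi(x)$; thus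
\begin{equation}\label{eq:half}
\operatorname{supp}\xi\subseteq\operatorname{supp}\zeta,\qquad \xi(x)<2\zeta(x)\quad(x\in\operatorname{supp}\xi).
\end{equation}
As $|\operatorname{supp}\xi|\ge2$, the CW-open set $G(n,\xi)$ contains no point of $X$, so it is basic. The sets $G(n,x)$ are basic as well. All these sets contain their centers and decrease in $n$. We verify (G).

Let $E\subseteq F(X)$ be closed, $\eta\notin E$, and $M\ni\eta$ basic with $M\cap E=\emptyset$. We look for $n$ and a neighborhood of $\eta$ that misses $G(n,\xi)$ for all $\xi\in E$.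

\emph{Case 1: $\eta=x_0\in X$.} Let $V=M\cap X$, $\Gamma=\{\zeta:\zeta(V)\ge\frac12\}$, and let $\mathcal S$ consist of the finite sets that meet both $V$ and $X\setminus V$. Condition \eqref{eq:hered} holds: if $S\in\mathcal S$, $\zeta\in(\Gamma\cap\Delta_S)\setminus M$, $\zeta(x)=0$ and $S'=S\setminus\{x\}$, then $\zeta\in\Delta_{S'}$; the set $S'$ meets $V$ because $\zeta(V)>0$, and $S'\not\subseteq V$ since otherwise $\zeta\in F(V)\subseteq M$. Take $\delta_S$ from Lemma~\ref{lem:delta} and put
\[
M_2=\{\zeta:\zeta(V)>\tfrac34,\ \min_T\zeta<\delta_T/2\text{ for all }T\in\mathcal S\}.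
\]
This set is CW-open. Every $T\in\mathcal S$ has at least two points, one of them outside $V$; so $M_2\cap X=V$ and $F(V)\subseteq M_2$. Hence $M_2$ is a basic neighborhood of $x_0$.

Suppose that $\zeta\in M_2\cap G(n,\xi)$ with $n\ge1$ and $\xi\in E\setminus X$. Let $S=\operatorname{supp}\xi$. By \eqref{eq:half}, $\xi(X\setminus V)\le2\zeta(X\setminus V)<\frac12$, so $\xi\in\Gamma$ and $S$ meets $V$. If $S\subseteq V$, then $\xi\in F(V)\subseteq M$. Otherwise $S\in\mathcal S$, and $\min_T\xi\le2\min_T\zeta<\delta_T$ for $T\in\mathcal S$, $T\subseteq S$, so again $\xi\in M$. This contradicts $M\cap E=\emptyset$. So $M_2$ misses all $G(n,\xi)$ with $n\ge1$, $\xi\in E\setminus X$.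

Finally take $V'\ni x_0$ and $n_0\ge1$ from (G) for $x_0\in V$. Let $x\in E\cap X\subseteq X\setminus V$. Since $V'\cap g(n_0,x)=\emptyset$ and $1-\frac1{n_0+1}\ge\frac12$, the set $\{\zeta:\zeta(V')>\frac12\}$ misses $G(n_0,x)$. So $n=n_0$ and the neighborhood $M_2\cap\{\zeta:\zeta(V')>\frac12\}$ of $x_0$ are as required.

\emph{Case 2: $\eta\notin X$.} Let $\sigma=\operatorname{supp}\eta$, so $|\sigma|\ge2$, and $m=m(\eta)$.

Take $x_1\ne x_2$ in $\sigma$, with disjoint open neighborhoods $V_1,V_2$ in $X$. By (G) there is $n_1$ such that for $n\ge n_1$ and $i=1,2$, $x_i\in g(n,x)$ implies $x\in V_i$. So no $g(n,x)$ with $n\ge n_1$ contains both $x_1$ and $x_2$. If also $\frac1{n+1}\le\frac m2$, then the set $\{\zeta:\zeta(x_1)>\frac m2,\ \zeta(x_2)>\frac m2\}$, a CW-open set without points of $X$ that contains $\eta$, misses every $G(n,x)$, $x\in X$, because $\zeta(g(n,x))<1-\frac m2\le1-\frac1{n+1}$ for its elements $\zeta$.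

For the centers outside $X$, choose $\varepsilon\in(0,\frac m2)$ such that with $\Gamma=\{\zeta:|\zeta(x)-\eta(x)|\le\varepsilon\text{ for }x\in\sigma\}$ we have $\Gamma\cap\Delta_\sigma\subseteq M$; this is possible since $M\cap\Delta_\sigma$ is open in $\Delta_\sigma$. Let $\mathcal S$ consist of the finite $S\supsetneq\sigma$. Condition \eqref{eq:hered} holds: if $\zeta\in(\Gamma\cap\Delta_S)\setminus M$ and $\zeta(x)=0$, then $x\notin\sigma$ as $\zeta\ge m-\varepsilon>0$ on $\sigma$; so $\sigma\subseteq S\setminus\{x\}$, and equality is excluded by $\Gamma\cap\Delta_\sigma\subseteq M$. Take $\delta_S$ from Lemma~\ref{lem:delta} and put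
\[
M_2=\{\zeta:|\zeta-\eta|<\varepsilon/2\text{ on }\sigma,\ \min_T\zeta<\delta_T/2\text{ for all }T\in\mathcal S\}.
\]
It is CW-open, contains no point of $X$ (its elements are positive on $\sigma$), and contains $\eta$. Let $\frac1{n+1}\le\frac\varepsilon2$ and suppose that $\zeta\in M_2\cap G(n,\xi)$, $\xi\in E\setminus X$. Then $\sigma\subseteq\operatorname{supp}\xi$: a point $x\in\sigma\setminus\operatorname{supp}\xi$ would have $\zeta(x)<\frac1{n+1}\le\frac\varepsilon2<\frac m4$, while $\zeta(x)>m-\frac\varepsilon2>\frac m2$. Hence $|\xi-\eta|<\frac1{n+1}+\frac\varepsilon2\le\varepsilon$ on $\sigma$, so $\xi\in\Gamma$. If $\operatorname{supp}\xi=\sigma$, then $\xi\in\Gamma\cap\Delta_\sigma\subseteq M$. Otherwise $\operatorname{supp}\xi\in\mathcal S$, and by \eqref{eq:half} $\min_T\xi\le2\min_T\zeta<\delta_T$ for $\sigma\subsetneq T\subseteq\operatorname{supp}\xi$, so $\xi\in M$ again. This contradicts $M\cap E=\emptyset$. Intersecting the two neighborhoods of $\eta$ and taking $n$ large, we obtain what is required.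
\end{proof}

\section{Proof of Theorem~\ref{thm:main}: the data}\label{sec:data}

Let $X,A,Y,f$ be as in Theorem~\ref{thm:main}. By Borges's theorem $W$ is stratifiable.

If $A=\emptyset$, then $W=X\sqcup Y$. If $W$ is closed in a stratifiable $Z$, then $X$ and $Y$ are disjoint closed subsets of the normal space $Z$ and have disjoint open neighborhoods; these can be shrunk so that they retract onto $X$ and $Y$. So $W$ is an ANR. \emph{From now on $A\ne\emptyset$.}

Let $q:X\sqcup Y\to W$ be the quotient map. As a set $W=Y\sqcup(X\setminus A)$. The open sets of $W$ are exactly the sets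
\begin{equation}\label{eq:open}
[U,O]=U\cup(O\setminus A),\qquad U\subseteq Y,\ O\subseteq X\text{ open},\quad O\cap A=f^{-1}(U);
\end{equation}
indeed $q^{-1}([U,O])=U\sqcup O$, and an open $Q\subseteq W$ is $[Q\cap Y,\,q^{-1}(Q)\cap X]$. It follows that $Y$ is a closed subspace and $X\setminus A$ an open subspace of $W$. Moreover $q(O)\subseteq[U,O]$.

\subsection{Pushing a neighborhood of $A$ into $A$}\label{subsec:D}

Since $A$ is an ANR, there is a retraction $r_A:O_A\to A$ of an open $O_A\supseteq A$ in $X$. On the closed subset $O_A\times\{0,1\}\cup A\times I$ of $O_A\times I$ consider the map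
\[
(x,0)\mapsto x,\qquad (x,1)\mapsto r_A(x),\qquad (a,s)\mapsto a
\]
into $X$, continuous by pasting. Since $X$ is an ANR, by Lemma~\ref{lem:ane} it extends over an open neighborhood, which by the tube lemma contains $O_1\times I$ for some open $O_1$, $A\subseteq O_1\subseteq O_A$. This gives $D:O_1\times I\to X$ with
\[
D_0=\mathrm{id},\qquad D_1=r_A|_{O_1}:O_1\to A,\qquad D_s(a)=a\ \ (a\in A).
\]
Put also $D_0(x)=x$ for all $x\in X$.

Let $u:X\to I$ be continuous with $u^{-1}(0)=A$ and $u^{-1}(1)=X\setminus O_1$, and extend $u$ to $W$ by $0$ on $Y$; this is continuous on $W$. Let $W_1=\{w\in W:u(w)<1\}=Y\cup(O_1\setminus A)$, an open set, and define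
\[
\hat f:W_1\to Y,\qquad \hat f(y)=y\quad(y\in Y),\qquad \hat f(x)=f(D_1(x))\quad(x\in O_1\setminus A).
\]
This is continuous, because $q$ restricts to a quotient map $O_1\sqcup Y\to W_1$ (its domain is open and saturated) and $f(D_1(a))=f(a)$ for $a\in A$.

\subsection{Returning from convex combinations}\label{subsec:R}

By Lemma~\ref{lem:F}(a) and Proposition~\ref{prop:Fstrat}, $A$ and $Y$ are closed in the stratifiable spaces $F(A)$ and $F(Y)$. Let $R_A:N_A\to A$ and $R_Y:N_Y\to Y$ be retractions, where $N_A\supseteq A$ is open in $F(A)$ and $N_Y\supseteq Y$ is open in $F(Y)$.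

For $X$ we need a retraction that is compatible with $R_A$. Put $\hat N=N_A\cup(F(X)\setminus F(A))$. By Lemma~\ref{lem:F}(d) it is open in $F(X)$; also $\hat N\cap F(A)=N_A$ and $X\subseteq\hat N$. The sets $X$ and $N_A$ are closed in $\hat N$ and meet in $A$, so $\mathrm{id}_X\cup R_A:X\cup N_A\to X$ is continuous. Since $X$ is an ANR, Lemma~\ref{lem:ane} extends it to $R_X:N_X\to X$ on an open $N_X$ with $X\cup N_A\subseteq N_X\subseteq\hat N$. Thus
\[
R_X|_X=\mathrm{id},\qquad R_X|_{N_A}=R_A .
\]

On $L=N_A\cap f_*^{-1}(N_Y)$, an open subset of $F(A)$ containing $A$, the maps $fR_A$ and $R_Yf_*$ into $Y$ are both defined, and both restrict to $f$ on $A$. So the map on the closed subset $L\times\{0,1\}\cup A\times I$ of $L\times I$ given by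
\[
(\xi,0)\mapsto f(R_A(\xi)),\qquad(\xi,1)\mapsto R_Y(f_*\xi),\qquad(a,s)\mapsto f(a)
\]
is continuous. Since $Y$ is an ANR, Lemma~\ref{lem:ane} and the tube lemma give an open $N_0$ in $F(A)$ with $A\subseteq N_0\subseteq L$ and an extension $\Theta:N_0\times I\to Y$.

\subsection{Blurring the points of $X$}\label{subsec:blur}

We come to the replacement of condition (d2) of Section~\ref{sec:circle}. Let points $x_j\in X\setminus A$ be close in $W$ to $y_0\in Y$. Each $x_j$ is then close in $X$ to some $a\in f^{-1}(y_0)$, or at least to some $a$ with $f(a)$ near $y_0$. To control $R_X$ on an average by Lemma~\ref{lem:F}(b) we need \emph{one} $a$ that serves for all $j$. With a metric we would ask that the $x_j$ be within distance $t$ of each other, with $t$ small compared with the given neighborhood of $a$. In $X$ the sets $g(n,v)$ of Lemma~\ref{lem:g} must take the role of balls of radius about $t$, and (G) gives information only about their \emph{centers}: if $g(n,v)$ contains a point close to $a$, then $v$ is close to $a$. So we replace each point $x$ by a convex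 combination $\varphi(x,t)$ of centers $v$ with $x\in g(n,v)$. We shall ask that each point lie in all the sets $g(n,v)$ that are used for any of the others. Then the position of a single $x_j$ controls all centers at once.

Here are the details. By Lemma~\ref{lem:F}(b) there is an open cover $\mathcal U$ of $Y$ with $F(U)\subseteq N_Y$ for $U\in\mathcal U$; let $\mathcal U'$ be an open star refinement of it. There is also an open cover $\mathcal V$ of $X$ such that
\[
F(V)\subseteq N_X,\qquad F(V\cap A)\subseteq N_0\qquad(V\in\mathcal V):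
\]
around $a\in A$ apply Lemma~\ref{lem:F}(b) in $F(X)$ and in $F(A)$, and around a point off $A$ apply it in $F(X)$ and take $V\cap A=\emptyset$. Let $\mathcal V'$ be an open star refinement of $\mathcal V$. Intersecting all $g(n,v)$, for each $v$, with a suitable fixed neighborhood of $v$, we obtain $g(n,v)$, $n\ge0$, on $X$ as in Lemma~\ref{lem:g} with the additional properties
\begin{enumerate}
\item[(g1)] $g(n,v)$ lies in a member of $\mathcal V'$;
\item[(g2)] if $v\notin A$, then $g(n,v)\cap A=\emptyset$;
\item[(g3)] if $v\in A$, then $f(g(n,v)\cap A)$ lies in a member of $\mathcal U'$.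
\end{enumerate}

For each $n\ge0$ let $\{q^n_v\}_{v\in X}$ be a locally finite partition of unity on $X$ with $\operatorname{supp}q^n_v\subseteq g(n,v)$. For $t\in[2^{-n-1},2^{-n}]$ put
\[
q_v(x,t)=(1-\theta)q^n_v(x)+\theta q^{n+1}_v(x),\qquad\theta=2-2^{n+1}t .
\]
At $t=2^{-n-1}$, the common endpoint of two intervals, both definitions give $q^{n+1}_v(x)$, so $\{q_v\}$ is a well-defined, locally finite partition of unity on $X\times(0,1]$. Put
\[
\varphi(x,t)=\sum_vq_v(x,t)\,v\in F(X).
\]
For $t\in(0,1]$ let $n(t)\ge0$ be the integer with $2^{-n(t)-1}<t\le2^{-n(t)}$, and let $g_t(v)=g(n(t),v)$.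

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[\textup{(P1)}] $q_v(x,t)>0$ implies $x\in g_t(v)$.
\item[\textup{(P2)}] Each $(x_*,t_*)\in X\times(0,1]$ has a neighborhood $P\times K$ such that for $x,x'\in P$, $t\in K$: $q_v(x',t)>0$ implies $x\in g_t(v)$.
\item[\textup{(P3)}] $\varphi(a,t)\in F(A)$ for $a\in A$.
\item[\textup{(P4)}] If $x_0\in V$ and $V$ is open in $X$, there are an open $V'\ni x_0$ and $\tau>0$ such that $t<\tau$ and $g_t(v)\cap V'\ne\emptyset$ imply $v\in V$.
\item[\textup{(P5)}] If $B\subseteq X$ is finite and $x\in g_t(v)$ for all $v\in B$, then $F(B)\subseteq N_X$; if moreover $B\subseteq A$, then $F(B)\subseteq N_0$.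
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) If $q_v(x,t)>0$, then $q^k_v(x)>0$ for some $k\in\{n(t),n(t)+1\}$, and $x\in g(k,v)\subseteq g_t(v)$.

(P2) Let $n=n(t_*)$ and $K=(2^{-n-1},2^{-n+1})\cap(0,1]$, a neighborhood of $t_*$; for $t\in K$ we have $n(t)\in\{n-1,n\}$. Only finitely many $v$ have $x_*\in\operatorname{supp}q^k_v$ for some $k\in\{n-1,n,n+1\}$, $k\ge0$. By local finiteness there is a neighborhood $P$ of $x_*$ that misses $\operatorname{supp}q^k_v$ whenever $x_*\notin\operatorname{supp}q^k_v$, and is contained in $g(k,v)$ whenever $x_*\in\operatorname{supp}q_v^k$, for these $k$. If $t\in K$, $x'\in P$ and $q_v(x',t)>0$, then $q^k_v(x')>0$ for some $k\in\{n(t),n(t)+1\}$. So $P$ meets $\operatorname{supp}q^k_v$, and $P\subseteq g(k,v)\subseteq g_t(v)$.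

(P3) If $q_v(a,t)>0$, then $a\in g_t(v)$ by (P1), so $v\in A$ by (g2).

(P4) Take $V'$ and $n_0$ from (G) and $\tau=2^{-n_0}$. If $t<\tau$, then $2^{-n(t)-1}<2^{-n_0}$, so $n(t)\ge n_0$ and $g_t(v)\subseteq g(n_0,v)$.

(P5) For $v\in B$ the set $g_t(v)$ contains $v$ and $x$ and lies in a member of $\mathcal V'$ by (g1). So $B\subseteq\mathrm{St}(x,\mathcal V')\subseteq V$ for some $V\in\mathcal V$, and $F(B)\subseteq F(V)\subseteq N_X$. If $B\subseteq A$, then $F(B)\subseteq F(V\cap A)\subseteq N_0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}: the retraction}\label{sec:retraction}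

Let $W$ be closed in a stratifiable space $Z$. Take $p_j,x_j$ from Lemma~\ref{lem:dug} and let $J(z)=\{j:p_j(z)>0\}$ for $z\in Z\setminus W$; this set is finite and nonempty. As in Section~\ref{sec:circle}, for $w\in W$, $z\in Z\setminus W$, $t\in(0,\frac14]$ let
\[
s(w,t)=\min\{u(w)/t,\,4\},\qquad\bar s(z,t)=\sum_jp_j(z)s(x_j,t);
\]
both functions are continuous. Let $\beta(s)=1$ for $s\le2$, $\beta(s)=3-s$ for $2\le s\le3$, $\beta(s)=0$ for $s\ge3$.

The plan is this. For $\bar s\ge2$ we average in $X$, where the points are pushed into $A$ by $D_\beta$ while $\bar s$ decreases from $3$ to $2$. For $\bar s\le1$ we average in $Y$. In between, $\Theta$ joins the two averages.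

\subsection{Conditions on $(z,t)$}\label{subsec:cond}

For $z\in Z\setminus W$ and $t\in(0,\frac14]$ write $s_j=s(x_j,t)$, $\bar s=\bar s(z,t)$, $\beta=\beta(\bar s)$, and consider the conditions
\begin{enumerate}
\item[(D1)] $|s_j-s_{j'}|<\frac14$ for $j,j'\in J(z)$ (hence $|s_j-\bar s|<\frac14$ for $j\in J(z)$).
\item[(D2)] If $\bar s\ge1$, then for all $j,j'\in J(z)$ and $v\in X$: $q_v(D_\beta x_{j'},t)>0$ implies $D_\beta x_j\in g_t(v)$.
\item[(D3)] If $\bar s\le1$, then $\{\hat f(x_j):j\in J(z)\}$ lies in one member of $\mathcal U'$.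
\end{enumerate}
Given (D1), the other two conditions make sense, by the following observations for $j\in J(z)$.
\begin{align}
&\text{If }\bar s\ge1,\text{ then }s_j>\tfrac34,\text{ so }x_j\in X\setminus A.\label{eq:s1}\\
&\text{If }\bar s\ge1\text{ and }\beta>0,\text{ then }x_j\in O_1;\text{ if }\bar s\ge1\text{ and }\beta=0,\text{ then }D_\beta x_j=x_j.\label{eq:s2}\\
&\text{If }\bar s\le1,\text{ then }x_j\in W_1.\label{eq:s3}
\end{align}
For \eqref{eq:s2}: if $\beta>0$, then $\bar s<3$, $s_j<\frac{13}4<4$, and $u(x_j)=s_jt<1$. For \eqref{eq:s3}: $s_j<\frac54$, so $u(x_j)<\frac54t<1$.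

\begin{lemma}\label{lem:claim}
Every $(w_*,t_*)\in W\times(0,\frac14]$ has a neighborhood $M\times K$ in $Z\times(0,\frac14]$ such that \textup{(D1)--(D3)} hold for all $z\in M\setminus W$, $t\in K$.
\end{lemma}

\begin{proof}
Let $s_*=s(w_*,t_*)$. By (S) and the continuity of $s$, taking $M$ and $K$ small we can force all $x_j$, $j\in J(z)$, into any prescribed neighborhood of $w_*$ in $W$, and $|s_j-s_*|$ and $|\bar s-s_*|$ below any prescribed $\varepsilon\le\frac1{16}$. So (D1) holds.

\emph{(D3).} If $s_*\ge\frac98$, then $\bar s>1$ and (D3) is void. Otherwise $u(w_*)=s_*t_*<1$, so $w_*\in W_1$, and the continuity of $\hat f$ at $w_*$ suffices.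

\emph{(D2).} If $s_*<1-\frac1{16}$, then $\bar s<1$ and (D2) is void. Otherwise $u(w_*)>0$, so $w_*\in X\setminus A$, and near $w_*$ the topology of $W$ is that of $X$. If $s_*>3+\frac1{16}$, then $\bar s>3$, $\beta=0$ and $D_\beta x_j=x_j$. Let $P\times K_0$ be the neighborhood given by (P2) at $(w_*,t_*)$; it is enough that $K\subseteq K_0$ and that all $x_j$ lie in $P$. If $s_*\le3+\frac1{16}$, then $u(w_*)=s_*t_*<1$, so $w_*\in O_1\setminus A$. Let now $P\times K_0$ be given by (P2) at the point $(D_{\beta(s_*)}w_*,t_*)$, and take $K\subseteq K_0$. By continuity of $D$ on $O_1\times I$ and of $\beta$, we have $D_{\beta(\bar s)}x_j\in P$ once $x_j$ is near $w_*$ and $\bar s$ is near $s_*$.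
\end{proof}

Let $\mathcal D$ be the set of all $(z,t)\in Z\times(0,\frac14]$ such that $z\in W$ or (D1)--(D3) hold. By Lemma~\ref{lem:claim} its interior contains $W\times(0,\frac14]$. Lemma~\ref{lem:scale}, applied to this interior, gives an open $G\supseteq W$ and a continuous $\lambda:Z\to[0,\frac14]$ with $\lambda=0$ on $W$ such that, for $z\in G\setminus W$, $\lambda(z)>0$ and (D1)--(D3) hold at $(z,\lambda(z))$.

\subsection{Definition of $\rho$}

For $z\in G\setminus W$ let $t=\lambda(z)$, and let $s_j,\bar s,\beta$ be formed with this $t$.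

\emph{The average in $X$.} When $\bar s\ge1$ put
\[
\Xi(z)=\sum_{j\in J(z)}p_j(z)\,\varphi(D_\beta x_j,t)\in F(X).
\]
By (D2), for every single $j\in J(z)$,
\begin{equation}\label{eq:one}
D_\beta x_j\in g_t(v)\quad\text{for all }v\in\operatorname{supp}\Xi(z).
\end{equation}
So $\Xi(z)\in N_X$ by (P5). If $1\le\bar s\le2$, then $\beta=1$ and $D_1x_j\in A$, so $\Xi(z)\in F(A)$ by (P3), and $\Xi(z)\in N_0$ by (P5).

\emph{The average in $Y$.} When $\bar s\le1$, some $x_j$ may lie in $Y$, and for these only $\hat f(x_j)=x_j$ is available. On the other hand, at $\bar s=1$ we have to match $f_*\Xi(z)$, in which $f_*\varphi(D_1x_j,t)$ occurs instead of $\hat f(x_j)=f(D_1x_j)$. We interpolate. Let $\kappa:[0,4]\to I$ be continuous with $\kappa=0$ on $[0,\frac14]$ and $\kappa=1$ on $[\frac12,4]$, and put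
\[
\Upsilon(z)=\sum_{j\in J(z)}p_j(z)\bigl[\kappa(s_j)\,f_*\varphi(D_1x_j,t)+(1-\kappa(s_j))\,\hat f(x_j)\bigr]\in F(Y),
\]
the first summand being omitted if $\kappa(s_j)=0$. If $\kappa(s_j)>0$, then $s_j>0$, so by \eqref{eq:s3} $x_j\in O_1\setminus A$; thus $D_1x_j\in A$, and $\varphi(D_1x_j,t)\in F(A)$ by (P3). That $\kappa$ vanishes up to $\frac14$ will be used in the continuity proof at points of $Y$: it ensures $t<4u(x_j)$ whenever $\varphi$ is used in $\Upsilon$.

We have $\Upsilon(z)\in N_Y$. Indeed, by (D3) all $\hat f(x_j)$ lie in one $U_0'\in\mathcal U'$. If $\kappa(s_j)>0$ and $q_v(D_1x_j,t)>0$, then $D_1x_j\in g_t(v)$ by (P1) and $v\in A$ by (g2); by (g3) the points $f(v)$ and $\hat f(x_j)=f(D_1x_j)$ lie in a common member of $\mathcal U'$, which therefore meets $U_0'$. So $\operatorname{supp}\Upsilon(z)$ lies in the union of the members of $\mathcal U'$ meeting $U'_0$, hence in a member $U$ of $\mathcal U$, and $F(U)\subseteq N_Y$.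

\emph{The retraction.} Put $\rho(z)=z$ for $z\in W$ and, for $z\in G\setminus W$,
\[
\rho(z)=\begin{cases}
q\bigl(R_X(\Xi(z))\bigr),&\bar s\ge2\quad\text{(I)},\\
\Theta\bigl(\Xi(z),\,2-\bar s\bigr)\in Y,&1\le\bar s\le2\quad\text{(II)},\\
R_Y(\Upsilon(z))\in Y,&\bar s\le1\quad\text{(III)}.
\end{cases}
\]
The definitions agree where they overlap. If $\bar s=2$, then $\Xi(z)\in N_0\subseteq N_A$, where $R_X=R_A$, so $q(R_X(\Xi))=f(R_A(\Xi))=\Theta(\Xi,0)$. If $\bar s=1$, then all $s_j>\frac34$, so $\kappa(s_j)=1$ and $\Upsilon=f_*\Xi$, and $\Theta(\Xi,1)=R_Y(f_*\Xi)$.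

\subsection{Continuity on $G\setminus W$}

The regions (I), (II), (III) are closed in the open set $G\setminus W$. By pasting it suffices to show that $\Xi$ is continuous on $\{\bar s\ge1\}$ and $\Upsilon$ on $\{\bar s\le1\}$; for (II) recall from Lemma~\ref{lem:F}(d) that $F(A)$ is a subspace of $F(X)$. Near a given point $z_0$ only finitely many $p_j$ are not identically $0$, and we consider the terms one by one; a term with $p_j(z)=0$ is read as $0$.

On $\{\bar s\ge1\}$:
\begin{itemize}
\item if $x_j\in Y$, then $p_j=0$ there, by \eqref{eq:s1};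
\item if $x_j\in X\setminus O_1$, then $\beta=0$ wherever $p_j>0$, by \eqref{eq:s2}, so the $j$-th term is $p_j(z)\varphi(x_j,\lambda(z))$;
\item if $x_j\in O_1\setminus A$, the $j$-th term is $p_j(z)\varphi(D_\beta x_j,\lambda(z))$, and $z\mapsto D_\beta x_j$ with $\beta=\beta(\bar s(z,\lambda(z)))$ is continuous.
\end{itemize}
Since $\{q_v\}$ is locally finite on $X\times(0,1]$, in each case only finitely many $v$ occur near $z_0$, with continuous coefficients. Lemma~\ref{lem:F}(c) applies.

On $\{\bar s\le1\}$:
\begin{itemize}
\item if $x_j\in X\setminus O_1$, then $p_j=0$ there, by \eqref{eq:s3};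
\item if $x_j\in Y$, then $s_j=0$ and the $j$-th term is $p_j(z)x_j$;
\item if $x_j\in O_1\setminus A$, the $j$-th term involves the fixed points $D_1x_j\in A$ and $\hat f(x_j)$ and the continuous functions $p_j(z)$, $\kappa(s(x_j,\lambda(z)))$ and $q_v(D_1x_j,\lambda(z))$.
\end{itemize}
Again only finitely many points of $Y$ occur near $z_0$, with continuous coefficients, and Lemma~\ref{lem:F}(c) applies.

\subsection{Continuity at points $w_*\in X\setminus A$}

Let $O\subseteq X\setminus A$ be an open neighborhood of $w_*$. By Lemma~\ref{lem:F}(b) choose an open $V\ni w_*$ with $V\subseteq O$ and $F(V)\subseteq R_X^{-1}(O)$, and take $V'\ni w_*$ and $\tau$ from (P4) for $w_*\in V$. Let $c=u(w_*)>0$. Using (S) and $\lambda(w_*)=0$, choose an open $M\ni w_*$ in $Z$ with $M\subseteq G$, $M\cap W\subseteq O$, $\lambda<\min(\tau,c/8)$ on $M$, and $x_j\in V'\setminus A$, $u(x_j)>c/2$ for $j\in J(z)$, $z\in M\setminus W$.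

For $z\in M\setminus W$ and $t=\lambda(z)$ we have $u(x_j)/t>4$, so $s_j=\bar s=4$, $\beta=0$ and $\Xi=\sum_jp_j(z)\varphi(x_j,t)$. If $v\in\operatorname{supp}\Xi$, then some $x_j\in g_t(v)\cap V'$ by (P1), so $v\in V$ by (P4). Hence $\Xi\in F(V)$ and $\rho(z)=q(R_X(\Xi))\in O$. So $\rho(M)\subseteq O$.

\subsection{Continuity at points $y_0\in Y$}

This is the place where closeness in $W$ does not give closeness in $X$, and where \eqref{eq:one} is used in full.

Let $[U,O]$ be an open neighborhood of $y_0$, as in \eqref{eq:open}. By Lemma~\ref{lem:F}(b) choose an open $U_1$ with $y_0\in U_1\subseteq U$ and $F(U_1)\subseteq R_Y^{-1}(U)$. For each $a\in f^{-1}(U_1)\subseteq O$ choose an open $V_a\ni a$ in $X$ with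
\[
F(V_a)\subseteq R_X^{-1}(O),\qquad F(V_a\cap A)\subseteq\{\xi\in N_0:\Theta(\{\xi\}\times I)\subseteq U\},\qquad V_a\cap A\subseteq f^{-1}(U_1).
\]
This is possible by Lemma~\ref{lem:F}(b): $R_X(a)=a\in O$; the set in the second condition is open in $F(A)$ by the tube lemma and contains $a$ since $\Theta(a,s)=f(a)\in U$; and $f^{-1}(U_1)$ is open in $A$. Take $V_a'\ni a$ and $\tau_a$ from (P4) for $a\in V_a$ and put
\[
O_a=\{x\in O_1\cap O:\ D(\{x\}\times I)\subseteq V_a',\ \ D_1(x)\in f^{-1}(U_1),\ \ u(x)<\tau_a/4\},\qquad O'=\bigcup_{a\in f^{-1}(U_1)}O_a .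
\]
By the tube lemma each $O_a$ is open in $X$, and it contains $a$. Since $D_1=\mathrm{id}$ on $A$, we have $O'\cap A=f^{-1}(U_1)$. So $[U_1,O']\subseteq[U,O]$ is an open neighborhood of $y_0$ in $W$. By (S) choose an open $M\ni y_0$ in $Z$ with $M\subseteq G$, $M\cap W\subseteq[U_1,O']$, and $x_j\in[U_1,O']$ for all $z\in M\setminus W$, $j\in J(z)$. Let $z\in M\setminus W$ and $t=\lambda(z)$.

\emph{Regions \textup{(I)} and \textup{(II)}} ($\bar s\ge1$). By \eqref{eq:s1}, all $s_j>\frac34$, so $x_j\in O'\setminus A$ and $t<\frac43u(x_j)$. Fix one $j\in J(z)$. There is $a$ with $x_j\in O_a$. Then $t<\frac43\cdot\frac{\tau_a}4<\tau_a$ and $D_\beta x_j\in V_a'$. By \eqref{eq:one}, $D_\beta x_j\in g_t(v)\cap V_a'$ for \emph{every} $v\in\operatorname{supp}\Xi$, so $v\in V_a$ by (P4). Thus $\Xi\in F(V_a)$. In (I), $R_X(\Xi)\in O$ and $\rho(z)\in q(O)\subseteq[U,O]$. In (II), $\Xi\in F(V_a\cap A)$ and $\rho(z)\in U$.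

\emph{Region \textup{(III)}} ($\bar s\le1$). Each $\hat f(x_j)$ lies in $U_1$, since either $x_j\in U_1$, or $x_j\in O'\setminus A$ and $D_1x_j\in f^{-1}(U_1)$. If $\kappa(s_j)>0$, then $s_j>\frac14$, so $x_j\in O_a\setminus A$ for some $a$, and $t<4u(x_j)<\tau_a$. If moreover $q_v(D_1x_j,t)>0$, then $v\in A$ by (P3), and $D_1x_j\in g_t(v)\cap V_a'$ by (P1); so $v\in V_a\cap A$ by (P4), and $f(v)\in U_1$. (Here $a$ may depend on $j$, but this does no harm: all values are compared in $Y$.) Hence $\Upsilon\in F(U_1)$ and $\rho(z)\in U$.

So $\rho(M)\subseteq[U,O]$. Thus $\rho:G\to W$ is continuous, $\rho|_W=\mathrm{id}$, and $G$ is an open neighborhood of $W$ in $Z$. Hence $W$ is an ANR, and Theorem~\ref{thm:main} is proved.\qed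

\begin{remark}
For $A\ne\emptyset$ the hypothesis on $A$ was used for $r_A$ and $R_A$, that on $X$ for $D$ and $R_X$, and that on $Y$ for $R_Y$ and $\Theta$.
\end{remark}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\subsection{Part (a)}
``If'' is Theorem~\ref{thm:main}. For ``only if'' let $r_A:O_A\to A$ be a retraction of an open neighborhood of $A$ in $X$. The set $W_A=[Y,O_A]$ is open in $W$, and $y\mapsto y$, $x\mapsto f(r_A(x))$ defines a retraction $W_A\to Y$; it is continuous because $q$ restricts to a quotient map $O_A\sqcup Y\to W_A$. Let $Y$ be closed in a stratifiable $Z$. By Lemma~\ref{lem:ane} for the ANR $W$, the inclusion $Y\hookrightarrow W$ extends to a map $h:G\to W$ on an open $G\supseteq Y$ in $Z$. Restricting $h$ to $h^{-1}(W_A)$ and composing with the retraction $W_A\to Y$, we obtain a neighborhood retraction onto $Y$. So $Y$ is an ANR.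

\subsection{Part (b)}
\emph{A nonempty contractible ANR $T$ is an AR.} Let $T$ be closed in a stratifiable $Z$, let $\rho:O\to T$ be a neighborhood retraction, and let $c:T\times I\to T$ be a homotopy with $c_0=\mathrm{id}$ and $c_1\equiv x_0$. Choose an open $O_2$ with $T\subseteq O_2\subseteq\overline{O_2}\subseteq O$ and a continuous $\mu:Z\to I$ with $\mu=0$ on $T$ and $\mu=1$ off $O_2$. Then
\[
z\mapsto c(\rho(z),\mu(z))\ \text{ on }O,\qquad z\mapsto x_0\ \text{ on }Z\setminus\overline{O_2}
\]
agree on the intersection of these two open sets, which cover $Z$, and define a retraction of $Z$ onto $T$.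

\emph{An AR $T$ is contractible.} Choose $x_0\in T$ and apply Lemma~\ref{lem:ane} to the map on $T\times\{0,1\}\subseteq T\times I$ given by $(x,0)\mapsto x$, $(x,1)\mapsto x_0$.

Let $X$ and $A\ne\emptyset$ be AR's; in particular they are ANR's. There is a retraction $r:X\to A$. By Lemma~\ref{lem:ane} for the AR $X$, the map on $X\times\{0,1\}\cup A\times I$ given by $(x,0)\mapsto x$, $(x,1)\mapsto r(x)$, $(a,s)\mapsto a$ extends to a homotopy $X\times I\to X$. Compose it with $q$ and combine it with the constant homotopy of $Y$. Since $q\times\mathrm{id}_I$ is a quotient map ($I$ being compact Hausdorff), we obtain a homotopy $W\times I\to W$, which is a strong deformation retraction of $W$ onto $Y$.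

If $Y$ is an AR, then $Y$ is contractible, hence so is $W$; by Theorem~\ref{thm:main}, $W$ is an ANR; so $W$ is an AR. Conversely, let $W$ be an AR. Then $Y\ne\emptyset$, because $A\ne\emptyset$, and $Y$ is a retract of $W$. If $Y$ is closed in a stratifiable $Z$, extend $Y\hookrightarrow W$ over $Z$ by Lemma~\ref{lem:ane} and compose with the retraction $W\to Y$. So $Y$ is an AR.

\subsection{Part (c)}
By the Tietze theorem an arc is an AR; a point is an AR as well. We use the following observation. \emph{Let $T\subset\mathbb R^2$ be a compact ANR. Then each neighborhood $Q$ of a point $x\in T$ in $T$ contains a neighborhood $Q'$ of $x$ in $T$ such that the inclusion $Q'\to Q$ is homotopic in $Q$ to the constant map to $x$.} Indeed, $T$ is closed in the stratifiable space $\mathbb R^2$, so there is a retraction $r:O\to T$ of an open $O\supseteq T$. Choose a disk $B\subseteq O$ about $x$ with $r(B)\subseteq Q$, let $Q'=B\cap T$, and apply $r$ to the straight-line contraction of $B$ to $x$.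

\emph{The hypothesis on $A$ cannot be omitted.} Let $X=[0,1]$, $A=\{0\}\cup\{1/n:n\ge1\}$, and let $Y$ be a point. Then $X$ and $Y$ are AR's. Mapping $[\frac1{n+1},\frac1n]$ once around the circle $C_n\subset\mathbb R^2$ of radius $\frac1n$ and center $(\frac1n,0)$, starting and ending at the origin, and $0$ to the origin, we obtain a continuous map of $X$ onto the Hawaiian earring $T=\bigcup_nC_n$ that identifies the points of $A$ with each other and is injective on $X\setminus A$, with no point of $X\setminus A$ going to the origin. By compactness $W=X\cup_fY$ is homeomorphic to $T$. If $T$ were an ANR, the observation, applied at the origin with $Q=T$, would give a neighborhood $Q'$ of the origin that contracts in $T$. But $Q'$ contains some $C_n$, so $C_n$ would contract in $T$. Applying the retraction $T\to C_n$ that sends all other circles to the origin, we see that $C_n$ would be contractible, which is false. So $W$ is not an ANR.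

\emph{$A$, $Y$ and $W$ may be ANR's when $X$ is not.} Let
\[
X=A\cup\{(x,\sin(1/x)):0<x\le1\}\subset\mathbb R^2,\qquad A=\{0\}\times[-1,1],
\]
and let $Y$ be a point. Then $A$ and $Y$ are AR's. The first coordinate maps the compact space $X$ onto $[0,1]$ and identifies exactly the points of $A$; so $W=X/A$ is an arc, hence an AR. But $X$ is not an ANR. Otherwise apply the observation at the origin, with $Q$ the set of points of $X$ at distance less than $\frac12$ from it: every point of $Q'$ could be joined to the origin by a path in $Q$. There are points $(x,\sin(1/x))$ in $Q'$ with $x>0$. Along a path in $X$ from such a point to the origin, the first coordinate takes all values between $x$ and $0$, so the path passes through a point $(x',\sin(1/x'))$ with $\sin(1/x')=1$, which is not in $Q$. This is a contradiction, and the proof of Theorem~\ref{thm:compl} is complete.\qed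

\begin{thebibliography}{9}
\bibitem{borges} Borges, Pacific J. Math. 17 (1966).

\bibitem{cauty} Cauty, Bull. Soc. Math. France 102 (1974).

\bibitem{ceder} Ceder, Pacific J. Math. 11 (1961).

\bibitem{problem} \emph{ANR of $\sigma$-Metric Stratifiable Spaces}, \url{https://ir.lib.shimane-u.ac.jp/files/public/0/615/20170425032848632017/c0010023r004.pdf}.
\end{thebibliography}

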